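# Perfect matchings that pairwise create a four-cycle

## Unions of two perfect matchings

Throughout, $V$ is a set of $2n$ labelled vertices, $n\ge 1$, with a fixed linear order. The order is used only later, to define signs.

**Definition 1 (perfect matching).** A perfect matching on $V$ is a set of $n$ pairwise disjoint edges covering $V$. There are $(2n-1)!!=(2n-1)(2n-3)\cdots 3\cdot 1$ of them: the smallest vertex has $2n-1$ possible partners, the smallest remaining vertex has $2n-3$, and so on. For example, on $\{1,2,3,4\}$ there are three: $\{12,34\}$, $\{13,24\}$, $\{14,23\}$.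

**Definition 2 (components and half-lengths).** For perfect matchings $M,M'$, possibly equal, view $M\cup M'$ as a multigraph: an edge lying in both matchings is taken twice. Every vertex then has degree 2, one edge from each matching. So each component $C$ is either a doubled edge or an even cycle of length at least 4 whose edges alternate between $M$ and $M'$. If $C$ has $2k$ vertices, it contains exactly $k$ edges of $M$ and $k$ edges of $M'$. We call $k=k_C$ the half-length of $C$. The half-lengths add up to $n$, and $k_C=1$ means that $C$ is a doubled edge.

For example, let $M=\{12,34,56\}$. With $M'=\{13,24,56\}$ the components are the 4-cycle $1,2,4,3$ and the doubled edge $56$, so the half-lengths are $2,1$. With $M''=\{23,45,16\}$ the union is the hexagon $1,2,3,4,5,6$, so the only half-length is $3$. With $M$ itself the union has half-lengths $1,1,1$.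

**Definition 3 ($C_4$-creating).** Two perfect matchings $M,M'$ on $V$ are $C_4$-creating if the union of their edge sets contains $C_4$, the cycle of length 4, as a subgraph. A family of perfect matchings is pairwise $C_4$-creating if every two distinct members are $C_4$-creating. We write $f(n)$ for the maximum size of such a family on $2n$ vertices.

In the example, $M$ and $M'$ are $C_4$-creating, and $M,M''$ are not. In general, since $M\cup M'$ has maximum degree at most 2, a cycle contained in it is a whole component. Hence for $k\ge 2$ the union contains a cycle of length $2k$ if and only if some component has half-length $k$. In particular,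
$$M,M'\text{ are }C_4\text{-creating}\iff\text{some component } C \text{ of } M\cup M' \text{ has } k_C=2. \tag{1}$$

## Is $f(n)$ at most exponential in $n$?

There are $(2n-1)!!$ perfect matchings in all, which is more than any exponential function of $n$. How many of them can we choose if any two must create a 4-cycle? The problem list "8th Emléktábla Workshop", https://www.renyi.hu/~emlektab/emlektabla8problems.pdf, is the source of the following.

**Conjecture 2.** There is a constant $D$ such that the maximal number of pairwise $C_4$-creating perfect matchings on $2n$ vertices is at most $D^{2n}$.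

The task is to prove or disprove it. It is true, with $D=\sqrt{1+\sqrt2}<1.554$ (indeed $1.554^2=2.414916>1+\sqrt2$). Here is the full statement.

**Theorem 1.** For all $n\ge 1$,
$$3^{\lfloor n/2\rfloor}\le f(n)\le P_n:=\tfrac12\left[(1+\sqrt2)^n+(1-\sqrt2)^n\right]=\sum_{j\text{ even}}\binom nj2^{j/2}\le(1+\sqrt2)^n .$$
Hence Conjecture 2 holds with $D=\sqrt{1+\sqrt2}$. The upper bound is attained for $n=1,2$ (values $1,3$). The limit $\lim f(n)^{1/n}$ exists and lies in $[\sqrt3,\,1+\sqrt2]$.

The middle equality is the binomial theorem: in $(1+\sqrt2)^n+(1-\sqrt2)^n$ the odd powers of $\sqrt2$ cancel and the even ones double. The inequality on the right holds because $\sum_{j\text{ even}}\binom nj2^{j/2}$ is part of the expansion $(1+\sqrt2)^n=\sum_j\binom nj2^{j/2}$, all of whose terms are positive.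

## The values $f(1)=1$, $f(2)=3$, $f(3)=3$, and product families

For $n=1$ there is one matching, so $f(1)=1$. For $n=2$ there are three matchings, and the union of any two is a 4-cycle, so $f(2)=3$.

For $n=3$ the half-lengths of two distinct matchings add up to $3$ and are not all $1$, so they are $2,1$ or $3$. Hence two distinct matchings on six vertices are $C_4$-creating exactly when they share exactly one edge. Take two members $M_1,M_2$ of a pairwise $C_4$-creating family and call the shared edge $ab$. After naming the other vertices we have $M_1=\{ab,cd,ef\}$ and $M_2=\{ab,ce,df\}$. Suppose a third member $M_3$ does not contain $ab$. It shares an edge with $M_1$, so it contains $cd$ or $ef$. It shares an edge with $M_2$, so it contains $ce$ or $df$. But $cd$ meets $ce$ in $c$ and $df$ in $d$, and $ef$ meets $ce$ in $e$ and $df$ in $f$, so no choice is possible. Hence all members contain $ab$, and at most three matchings do. So $f(3)\le 3$, while the upper bound in Theorem 1 is $P_3=1+3\cdot 2=7$. The bound $P_n$ is therefore not always sharp, once we know $f(3)\ge 3$, which comes next.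

**Product families.** The purpose of this step is the lower bound in Theorem 1. Split $V$ into blocks of sizes $2a$ and $2b$, take an optimal family on each block, and form all unions of a member on the first block with a member on the second. Two distinct members of the resulting family differ on some block, and there they create a $C_4$. Hence
$$f(a+b)\ge f(a)f(b). \tag{2}$$
From $f(2)=3$ and $f(1)=1$ we get $f(2m)\ge 3^m$ and $f(2m+1)\ge f(2m)f(1)\ge 3^m$, that is, $f(n)\ge 3^{\lfloor n/2\rfloor}$. In particular $f(3)\ge3$.

So $f$ grows at least exponentially, and the question is about the upper bound.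

## Counting the neighbors of one matching is too weak

The cheapest upper bound is: fix a member $M$; every other member is one of the matchings that create a $C_4$ with $M$. How many are there? Let $M=\{e_1,\dots,e_n\}$ with $n\ge 4$ and let $M'$ be uniformly random. For each pair $i<j$ there are two ways in which $M'$ can match $e_i\cup e_j$ so as to form a 4-cycle with $e_i,e_j$. A given set of two disjoint edges lies in $M'$ with probability $\frac1{(2n-1)(2n-3)}$. So the expected number of 4-cycles is
$$S_1=2\binom n2\frac1{(2n-1)(2n-3)}\longrightarrow\frac14 .$$
Two different such events can occur together only if their index pairs are disjoint. There are $3\binom n4$ unordered pairs of disjoint index pairs and $2\cdot2$ choices for each, so the sum of the probabilities of two events occurring together is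
$$S_2=\frac{12\binom n4}{(2n-1)(2n-3)(2n-5)(2n-7)}\longrightarrow\frac1{32}.$$
By the Bonferroni inequality, at least one 4-cycle occurs with probability at least $S_1-S_2\to\frac7{32}$. So for large $n$ more than one fifth of all $(2n-1)!!$ matchings create a $C_4$ with $M$, and this count gives nothing exponential. The argument must use all pairs of members at once.

## The square argument, and where real colorings stall at $p_2>0$

A standard way to use all pairs is to attach vectors to the matchings so that $C_4$-creating pairs become orthogonal. Here is the form we need.

**Lemma 1 (square argument).** Let $\mathcal F$ be a nonempty finite set, $S$ a finite set, and for $s\in S$ let $\lambda_s\ge 0$ and $\varphi_s:\mathcal F\to\mathbb R$. Put $K(M,M')=\sum_{s}\lambda_s\varphi_s(M)\varphi_s(M')$. Suppose that $K(M,M')=0$ for distinct $M,M'\in\mathcal F$, that $K(M,M)=P$ for all $M\in\mathcal F$, and that some $s_0\in S$ has $\lambda_{s_0}=1$ and $\varphi_{s_0}(M)=1$ for all $M\in\mathcal F$. Then $|\mathcal F|\le P$.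

*Proof.* Sum $K$ over $\mathcal F\times\mathcal F$ in two ways. Only the diagonal contributes, so the sum is $|\mathcal F|P$. On the other hand it is
$$\sum_{s}\lambda_s\Big(\sum_{M\in\mathcal F}\varphi_s(M)\Big)^2\ge|\mathcal F|^2,$$
where we kept only the term $s_0$; the other terms are nonnegative. Divide by $|\mathcal F|$. $\square$

So we need a kernel $K$ that sees the cycle structure of $M\cup M'$, vanishes when some half-length is 2, and is exponential on the diagonal. By (1), it is natural to look for a kernel that is a product over components, with a factor that vanishes at $k_C=2$.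

**Colorings.** Here is a natural source of products over components. Fix $K\ge1$ and numbers $x_1,\dots,x_K\in\mathbb C$, and let $p_k=\sum_{i=1}^Kx_i^k$. For a coloring $c:V\to\{1,\dots,K\}$ put
$$u_M(c)=\prod_{e\in M}x_{c(e)},\qquad v_M(c)=1$$
if $c$ is constant on each edge of $M$ (then $c(e)$ is the color of both ends of $e$), and $u_M(c)=v_M(c)=0$ otherwise. Then
$$\sum_cu_M(c)\,v_{M'}(c)=\prod_Cp_{k_C}, \tag{3}$$
where $C$ runs over the components of $M\cup M'$. Indeed, a coloring contributes only if it is constant on all edges of $M$ and of $M'$, that is, on each component. The colors of the components are chosen independently, and a component of color $i$ contributes $x_i^{k_C}$, because it contains $k_C$ edges of $M$. Summing over $i$ gives the factor $p_{k_C}$.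

For example, if $n=2$ and $M=\{12,34\}$, $M'=\{13,24\}$, only the $K$ constant colorings contribute, each with two $M$-edges, so the sum is $\sum_i x_i^2=p_2$.

When $c$ is constant on the edges of $M$, we have $u_M(c)=\prod_ix_i^{|c^{-1}(i)|/2}$, which depends only on $c$. So for real $x_i\ge0$ the kernel (3) has the form $\sum_c\lambda_cv_M(c)v_{M'}(c)$ with $\lambda_c\ge 0$ that Lemma 1 asks for. We now want $p_2=0$ and $p_1\ne0$, and here the attempt stops: for real $x_i$, $p_2=\sum_ix_i^2$ is a sum of squares, so $p_2=0$ forces all $x_i=0$ and the diagonal value $p_1^n$ is $0$ too.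

**Complex weights save the bound but not the squares.** Take $K=2$ and $x_1=\frac{1+i}2$, $x_2=\frac{1-i}2$. Then $p_1=1$ and $p_2=\frac{2i}4+\frac{-2i}4=0$. Lemma 1 no longer applies, since its weights must be nonnegative real numbers. But (3) still says that for a pairwise $C_4$-creating family $\mathcal F$ the matrix $\big(\sum_cu_M(c)v_{M'}(c)\big)_{M,M'\in\mathcal F}$ is the identity. It is also a product of an $|\mathcal F|\times 2^{2n}$ matrix and a $2^{2n}\times|\mathcal F|$ matrix, so its rank is at most $2^{2n}$. Hence $f(n)\le 2^{2n}$. This already proves Conjecture 2, with $D=2$. To reach Theorem 1 we want the squares back, so we need a real kernel whose factor at $k=2$ is allowed to be zero.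

## Signs of bijections make the factor $1-2x^2$

Something must contribute a minus sign exactly when $k=2$ is involved. A cyclic permutation of length $k$ has sign $(-1)^{k-1}$, which is $-1$ at $k=2$. Each component of $M\cup M'$ carries a natural rotation: go along the $M'$-edge, then along the $M$-edge. But on the $2k$ vertices of a component this map has two cycles of length $k$, one on every second vertex, and its sign is $\big((-1)^{k-1}\big)^2=1$. The two minus signs cancel. So we must look at one side of the component only, and this means recording an ordered pair $(A,B)$: the side on which we rotate, and the other side.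

**Definition 4 (sign of a bijection).** Let $A,B\subseteq V$ with $|A|=|B|$ and let $g:A\to B$ be a bijection. Let $\iota:B\to A$ be the order-preserving bijection. Then $\operatorname{sgn}g$ is the sign of the permutation $\iota g$ of $A$. If $A=\emptyset$ the sign is $1$.

For example, let $A=\{1,4\}$, $B=\{2,3\}$, so $\iota(2)=1$, $\iota(3)=4$. The bijection $1\mapsto2,\ 4\mapsto3$ has sign $+1$, and the bijection $1\mapsto 3,\ 4\mapsto2$ has sign $-1$.

A single sign depends on the order of $V$, but a product of two does not. For $g,h:A\to B$, since the sign is multiplicative and a permutation has the same sign as its inverse,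
$$\operatorname{sgn}g\cdot\operatorname{sgn}h=\operatorname{sgn}\big((\iota g)^{-1}\iota h\big)=\operatorname{sgn}(g^{-1}h), \tag{4}$$
where $g^{-1}h$ is a permutation of $A$.

**Definition 5 (linked pairs).** Let $\mathcal P$ be the set of ordered pairs $(A,B)$ of disjoint subsets of $V$ with $|A|=|B|$. A perfect matching $M$ links $A$ to $B$ if every vertex of $A$ is matched by $M$ to a vertex of $B$. Then $M$ gives a bijection $M_{A\to B}:A\to B$. Put
$$w_M(A,B)=\begin{cases}\operatorname{sgn}(M_{A\to B})&\text{if }M\text{ links }A\text{ to }B,\\0&\text{otherwise.}\end{cases}$$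
In particular $w_M(\emptyset,\emptyset)=1$.

For example, on $\{1,2,3,4\}$ let $M=\{12,34\}$ and $M'=\{13,24\}$. Both link $\{1,4\}$ to $\{2,3\}$, with $w_M=+1$ and $w_{M'}=-1$ by the previous example. The matching $M''=\{14,23\}$ does not, so $w_{M''}(\{1,4\},\{2,3\})=0$.

**Lemma 2 (product formula).** For all perfect matchings $M,M'$ and real $x$,
$$\sum_{(A,B)\in\mathcal P}x^{|A|}w_M(A,B)w_{M'}(A,B)=\prod_{C}\left(1+2(-1)^{k_C-1}x^{k_C}\right),$$
where $C$ runs over the components of $M\cup M'$.

Before the proof, let us test it on $M=\{12,34\}$, $M'=\{13,24\}$. The union is the cycle $1,2,4,3$. The pairs linked by both are $(\emptyset,\emptyset)$, $(\{1,4\},\{2,3\})$ and $(\{2,3\},\{1,4\})$. The first contributes $1$. The second contributes $(+1)(-1)x^2=-x^2$. For the third, $M$ gives $2\mapsto1,3\mapsto4$ with sign $+1$ and $M'$ gives $2\mapsto4,3\mapsto1$ with sign $-1$, so it contributes $-x^2$. The total is $1-2x^2$, as claimed. This factor can vanish for real $x$.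

*Proof of Lemma 2.*

**Step 1: which pairs contribute.** We show that the nonzero terms correspond to independent choices on the components. A term is nonzero (apart from its power of $x$) if and only if both $M$ and $M'$ link $A$ to $B$. In that case, since $|A|=|B|$, both matchings pair off $A$ with $B$ completely, so $A\cup B$ is closed under both matchings. Hence it is a union of components of $M\cup M'$. Let $C\subseteq A\cup B$ be a component. Every edge of $C$ joins $A$ to $B$. As $C$ is connected and bipartite, it has only one bipartition, and $(A\cap C,B\cap C)$ is one of its two orderings. In particular $|A\cap C|=k_C$.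

Conversely, choose for each component independently either "not in $A\cup B$" or one of the two orderings of its bipartition, and let $A$ and $B$ collect the first and second sides. Then $A,B$ are disjoint, $|A|=|B|$, and both matchings link $A$ to $B$.

**Step 2: the sign of a contributing pair.** We show that the sign also splits over components. By (4),
$$w_M(A,B)w_{M'}(A,B)=\operatorname{sgn}\big((M_{A\to B})^{-1}M'_{A\to B}\big).$$
The permutation on the right moves a vertex of $A$ along its $M'$-edge to $B$ and then along an $M$-edge back to $A$. It preserves each component. Let $C\subseteq A\cup B$ be a component and list its vertices around the cycle as $v_0,v_1,\dots,v_{2k-1}$, with $v_0\in A$ and with $M'$-edges $v_{2i}v_{2i+1}$ and $M$-edges $v_{2i+1}v_{2i+2}$, indices modulo $2k$. (For $k=1$ the two edges are the two copies of a doubled edge.) Then $A\cap C=\{v_0,v_2,\dots,v_{2k-2}\}$ and the permutation maps $v_{2i}$ to $v_{2i+2}$. So on $A\cap C$ it is a single cycle of length $k=k_C$, with sign $(-1)^{k_C-1}$.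

**Step 3: the product.** It remains to add up. The term of $(A,B)$ is the product over components $C\subseteq A\cup B$ of $(-1)^{k_C-1}x^{k_C}$. Summing over the independent choices of Step 1, each component contributes $1$ if unused and $(-1)^{k_C-1}x^{k_C}$ for each of the two orderings. This gives the factor $1+2(-1)^{k_C-1}x^{k_C}$. $\square$

## The bound $P_n$ and the proof of Theorem 1

**Step 1: choose $x$ so that a 4-cycle kills the kernel.** At $k_C=2$ the factor in Lemma 2 is $1-2x^2$, so we take $x=\frac1{\sqrt2}$. The weights $x^{|A|}$ are positive, the pair $(\emptyset,\emptyset)$ has weight $1$ and $w_M(\emptyset,\emptyset)=1$, and on the diagonal all $n$ components have half-length 1, which gives $(1+2x)^n=(1+\sqrt2)^n$. Lemma 1, with $S=\mathcal P$, $\lambda_{(A,B)}=x^{|A|}$ and $\varphi_{(A,B)}(M)=w_M(A,B)$, yields $f(n)\le(1+\sqrt2)^n$. So Conjecture 2 holds with $D=\sqrt{1+\sqrt2}$. For $n=2$ this bound is $5.8\ldots$, while $f(2)=3$; the next step closes this gap.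

**Step 2: drop the pairs with $|A|$ odd.** The point is that $1-2x^2$ vanishes at both $x=\frac1{\sqrt2}$ and $x=-\frac1{\sqrt2}$, so we may average Lemma 2 over these two values. The average of $x^{|A|}$ is $2^{-|A|/2}$ if $|A|$ is even and $0$ if $|A|$ is odd. On the right side, for $x=-\frac1{\sqrt2}$ we have $(-1)^{k-1}x^k=(-1)^{k-1}(-1)^k2^{-k/2}=-2^{-k/2}$. Hence
$$K(M,M'):=\sum_{\substack{(A,B)\in\mathcal P\\|A|\text{ even}}}2^{-|A|/2}w_M(A,B)w_{M'}(A,B)=\tfrac12\left[\prod_C\left(1+2(-1)^{k_C-1}2^{-k_C/2}\right)+\prod_C\left(1-2\cdot2^{-k_C/2}\right)\right]. \tag{5}$$

**Step 3: the values of $K$.** We check the hypotheses of Lemma 1. If $M,M'$ are $C_4$-creating, some component has $k_C=2$ by (1). It contributes the factor $1-2\cdot\frac12=0$ to both products, so $K(M,M')=0$. If $M=M'$, there are $n$ components, all with $k_C=1$, so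
$$K(M,M)=\tfrac12\left[(1+\sqrt2)^n+(1-\sqrt2)^n\right]=P_n .$$
The weights $2^{-|A|/2}$ are positive, and $(\emptyset,\emptyset)$ has weight $1$ and $w_M(\emptyset,\emptyset)=1$.

**Step 4: sum over the family.** Let $\mathcal F$ be a nonempty pairwise $C_4$-creating family. Lemma 1 gives $|\mathcal F|\le P_n$. Written out, it says
$$|\mathcal F|\,P_n=\sum_{M,M'\in\mathcal F}K(M,M')=\sum_{|A|\text{ even}}2^{-|A|/2}\Big(\sum_{M\in\mathcal F}w_M(A,B)\Big)^2\ge|\mathcal F|^2 .$$
So $f(n)\le P_n\le(1+\sqrt2)^n=D^{2n}$ with $D=\sqrt{1+\sqrt2}$.

**Step 5: lower bound, small cases, limit.** The lower bound $3^{\lfloor n/2\rfloor}$ was proved from (2). As $P_1=1=f(1)$ and $P_2=1+2=3=f(2)$, the upper bound is attained for $n=1,2$. For the limit, recall Fekete's lemma: if $a_{m+n}\ge a_m+a_n$ for all $m,n\ge1$, then $\lim a_n/n$ exists and equals $\sup a_n/n$, possibly $+\infty$. By (2) it applies to $a_n=\log f(n)$. The upper bound shows $a_n/n\le\log(1+\sqrt2)$, so the limit is finite and $\lim f(n)^{1/n}\le1+\sqrt2$. Along even $n$ we have $f(n)^{1/n}\ge\sqrt3$, so the limit is at least $\sqrt3$. $\square$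

For $n=2$ we can see the equality in Step 4. Equality there means that for $|A|=2$ all sums $\sum_{M}w_M(A,B)$ over the three matchings vanish. For $(\{1,4\},\{2,3\})$ the example after Definition 5 gives $1-1+0=0$.

The argument does not determine $\lim f(n)^{1/n}$.

## Cycle lengths up to $2K$: when an exponential bound holds

We return to the colorings with complex weights. With more colors they kill more half-lengths at once.

**Theorem 2 (bounded cycle lengths, with converse).** For $2\le K\le n$ let $f_K(n)$ be the maximum size of a family of perfect matchings on $2n$ vertices such that the union of any two distinct members contains a cycle with length in $\{4,6,\dots,2K\}$. Then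
$$\big((2K-1)!!\big)^{\lfloor n/K\rfloor}\le f_K(n)\le K^{2n}.$$
Consequently, for a function $K=K(n)$ with $2\le K(n)\le n$, there is a constant $D$ with $f_{K(n)}(n)\le D^{2n}$ for all $n$ if and only if $K(n)$ is bounded. In particular, for every fixed $\ell\ge2$, families of pairwise $C_{2\ell}$-creating matchings (the union of any two distinct members contains a cycle of length $2\ell$) have size at most $\ell^{2n}$.

*Proof.*

**Step 1: weights with $p_1=1$ and $p_2=\dots=p_K=0$.** This is what the identity (3) needs. The polynomial $E(t)=\sum_{j=0}^K(-t)^j/j!$ has degree $K$ and constant term 1, so over $\mathbb C$ it factors as $E(t)=\prod_{i=1}^K(1-x_it)$. As formal power series,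
$$\log E(t)=\sum_{i}\log(1-x_it)=-\sum_{k\ge1}\frac{p_kt^k}k .$$
On the other hand $E(t)\equiv e^{-t}\pmod{t^{K+1}}$, so $E(t)=e^{-t}\big(1+t^{K+1}R(t)\big)$ for some power series $R$, and $\log E(t)\equiv-t\pmod{t^{K+1}}$. Comparing coefficients of $t^1,\dots,t^K$ gives $p_1=1$ and $p_2=\dots=p_K=0$.

For $K=2$ these are the numbers $\frac{1\pm i}2$ from before, since they have sum $1$ and product $\frac12$, and $E(t)=1-t+\frac{t^2}2$. For $K=3$ the elementary symmetric functions of the $x_i$ are $e_1=1$, $e_2=\frac12$, $e_3=\frac16$, and Newton's identities confirm $p_2=e_1p_1-2e_2=0$ and $p_3=e_1p_2-e_2p_1+3e_3=0-\frac12+\frac12=0$.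

**Step 2: the rank bound.** Let $\mathcal F$ be a family as in the theorem. By (3), $\sum_cu_M(c)v_{M'}(c)=\prod_Cp_{k_C}$. If $M=M'$, this is $p_1^n=1$. If $M\ne M'$ are in $\mathcal F$, some component has $2\le k_C\le K$, so the product is $0$. Hence the identity matrix of size $|\mathcal F|$ is the product of the $|\mathcal F|\times K^{2n}$ matrix $(u_M(c))$ and the $K^{2n}\times|\mathcal F|$ matrix $(v_{M'}(c))$. Comparing ranks, $|\mathcal F|\le K^{2n}$.

**Step 3: the lower bound.** We use blocks again. Take $\lfloor n/K\rfloor$ disjoint blocks of $2K$ vertices, put an arbitrary perfect matching on each block, and fix one matching on the remaining vertices. This gives $\big((2K-1)!!\big)^{\lfloor n/K\rfloor}$ matchings. Two distinct ones differ on some block. There the union has a component that is not a doubled edge and has at most $2K$ vertices, so it is a cycle of length between $4$ and $2K$.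

**Step 4: bounded $K(n)$ is necessary and sufficient.** If $K(n)\le K_0$ for all $n$, then $f_{K(n)}(n)\le K(n)^{2n}\le K_0^{2n}$. For the converse we estimate the lower bound. Comparing factors, $2j-1\ge j$ for $j\ge1$, so $(2K-1)!!\ge K!$. From $e^K\ge K^K/K!$ we get $K!\ge(K/e)^K$. Since $n/K\ge1$ and $\lfloor y\rfloor\ge y/2$ for all $y\ge1$, we have $\lfloor n/K\rfloor\ge\frac n{2K}$. If $K\ge e$, then $(K/e)^K\ge1$ and so
$$f_K(n)\ge\Big(\big(K/e\big)^K\Big)^{n/(2K)}=(K/e)^{n/2}.$$
Suppose $f_{K(n)}(n)\le D^{2n}$ for all $n$. For each $n$ with $K(n)\ge e$ this gives $K(n)/e\le D^4$. So $K(n)\le\max(e,eD^4)$ for all $n$, and $K(n)$ is bounded.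

**Step 5: one fixed length.** If $n\ge\ell$, a pairwise $C_{2\ell}$-creating family satisfies the hypothesis with $K=\ell$, so it has at most $\ell^{2n}$ members. If $n<\ell$, no union contains a cycle of length $2\ell$, so such a family has at most one member. $\square$

## One cycle length divisible by 4

The sign kernel of Lemma 2 has a factor that vanishes for real $x$ whenever $k$ is even. For a single even half-length this gives the following.

**Theorem 3 (one length divisible by 4).** If $\ell\ge2$ is even, a pairwise $C_{2\ell}$-creating family has at most
$$\tfrac12\left[(1+2^{1-1/\ell})^n+(1-2^{1-1/\ell})^n\right]<3^n$$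
members.

*Proof.*

**Step 1: the kernel.** We repeat the proof of Theorem 1 with another $x$. Average Lemma 2 over $x=\pm2^{-1/\ell}$. On the left, the pairs with $|A|$ odd disappear and those with $|A|$ even have the positive weight $2^{-|A|/\ell}$. On the right, a component with $k_C=\ell$ contributes $1+2(-1)^{\ell-1}x^\ell=1-2x^\ell$, because $\ell$ is even, and $x^\ell=\frac12$ for both signs of $x$. So the factor is $0$ in both products, and the averaged kernel vanishes on pairs of distinct members.

**Step 2: the bound.** On the diagonal all half-lengths are $1$, so the value is the average of $(1+2x)^n$ over $x=\pm2^{-1/\ell}$, which is the stated number. The pair $(\emptyset,\emptyset)$ has weight $1$ and $w_M(\emptyset,\emptyset)=1$. Lemma 1 gives the bound. It is less than $3^n$: with $a=1+2^{1-1/\ell}<3$ and $b=1-2^{1-1/\ell}$ we have $|b|<a$, so $\frac12(a^n+b^n)\le a^n<3^n$. $\square$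

For $\ell=2$ this is the bound $P_n$.

## All cycle lengths divisible by 4

Now we only ask that the union contain some cycle of length divisible by 4, in other words that some half-length be even. No single $x$ makes $1-2x^k$ vanish for all even $k$. The remedy is to let a component be unused in two different ways: the factor becomes $2-2x^k$ for even $k$, and $x=1$ kills all of these at once.

**Theorem 4 (all lengths divisible by 4).** If the union of any two distinct members of $\mathcal F$ contains a cycle of length divisible by 4, then $|\mathcal F|\le\frac12\binom{2n}n$. Equality is attained for $n=1,2$.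

*Proof.* We may assume $\mathcal F\ne\emptyset$.

**Step 1: a kernel with factors $2+2(-1)^{k-1}x^k$.** For $X\subseteq V$ and $(A,B)\in\mathcal P$ with $X\cap(A\cup B)=\emptyset$, put $w_M(X;A,B)=w_M(A,B)$ if $X$ is a union of edges of $M$, and $0$ otherwise. Then
$$\sum_{X,A,B}x^{|A|}w_M(X;A,B)w_{M'}(X;A,B)=\prod_C\left(2+2(-1)^{k_C-1}x^{k_C}\right). \tag{6}$$
Indeed, a term is nonzero (apart from its power of $x$) if and only if $X$ is a union of edges of $M$ and also of $M'$, and both matchings link $A$ to $B$. The condition on $X$ says that $X$ is closed under both matchings, which means that it is a union of components. The condition on $(A,B)$ was analyzed in the proof of Lemma 2. So the nonzero terms correspond to choosing for each component, independently, one of four options: outside $X\cup A\cup B$, inside $X$, or one of the two orderings of its bipartition. The first two contribute $1$ each, and the last two contribute $(-1)^{k_C-1}x^{k_C}$ each, by Step 2 of that proof.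

For example, for $n=1$ and $V=\{1,2\}$ the nonzero terms are $X=A=B=\emptyset$; $X=V$, $A=B=\emptyset$; and $X=\emptyset$ with $(\{1\},\{2\})$ or $(\{2\},\{1\})$. The sum is $2+2x$.

**Step 2: average over $x=\pm1$.** This removes the terms with $|A|$ odd and gives weight $1$ to the others. At $x=-1$ every factor is $2+2(-1)^{k-1}(-1)^k=0$, and there is at least one factor, so that product is $0$. Hence the sum in (6), restricted to even $|A|$ and with $x=1$, equals
$$\tfrac12\prod_C\left(2+2(-1)^{k_C-1}\right).$$
This is $0$ if some $k_C$ is even, hence for distinct members of $\mathcal F$. It is $\frac12\,4^n$ if $M=M'$.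

**Step 3: keep all terms with $A=B=\emptyset$.** Sum over $\mathcal F\times\mathcal F$ as in the proof of Lemma 1. The left side is now a sum of squares $\big(\sum_{M\in\mathcal F}w_M(X;A,B)\big)^2$ with weight $1$. Keeping a single square would give only $|\mathcal F|\le\frac12 4^n$; we keep all those with $A=B=\emptyset$. For them the inner sum is $N_X$, the number of $M\in\mathcal F$ for which $X$ is a union of edges of $M$. Therefore
$$\tfrac12\,4^n|\mathcal F|\ge\sum_XN_X^2 .$$

**Step 4: estimate $\sum_XN_X^2$ from below.** We use how many $X$ each matching supports. Each $M$ has $\binom ni$ unions of $i$ of its edges, so $\sum_{|X|=2i}N_X=|\mathcal F|\binom ni$. There are $\binom{2n}{2i}$ sets $X$ of size $2i$, so the Cauchy–Schwarz inequality gives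
$$\sum_{|X|=2i}N_X^2\ge|\mathcal F|^2\,\frac{\binom ni^2}{\binom{2n}{2i}} .$$
Writing out factorials,
$$\frac{\binom ni^2}{\binom{2n}{2i}}=\frac{n!^2}{i!^2\,(n-i)!^2}\cdot\frac{(2i)!\,(2n-2i)!}{(2n)!}=\frac{\binom{2i}i\binom{2n-2i}{n-i}}{\binom{2n}n} .$$
Recall that $\sum_{i\ge0}\binom{2i}iz^i=(1-4z)^{-1/2}$. Squaring, the coefficient of $z^n$ in $(1-4z)^{-1}$ is $4^n=\sum_{i=0}^n\binom{2i}i\binom{2n-2i}{n-i}$. Summing over $i$,
$$\tfrac12\,4^n|\mathcal F|\ge|\mathcal F|^2\,\frac{4^n}{\binom{2n}n},$$
that is, $|\mathcal F|\le\frac12\binom{2n}n$.

**Step 5: equality.** For $n=1,2$ the bound is $1$ and $3$. It is attained by a single matching and by the three matchings on four vertices, whose pairwise unions are 4-cycles. $\square$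

## Matchings of $K_{n,n}$ and permutations: a sharp bound

Let $K_{n,n}$ be the complete bipartite graph with sides $[n]=\{1,\dots,n\}$ and $\{1',\dots,n'\}$. A permutation $\pi\in S_n$ corresponds to the perfect matching $i\mapsto\pi(i)'$. In the union of the matchings of $\pi$ and $\sigma$, going from $i$ along the $\sigma$-edge to $\sigma(i)'$ and then along the $\pi$-edge leads to $\pi^{-1}\sigma(i)$. So the components of half-length $k$ correspond to the $k$-cycles of $\pi^{-1}\sigma$. For example, $\pi=\mathrm{id}$ and $\sigma=(1\,2)$ in $S_3$ give a 4-cycle on $1,2,1',2'$ and a doubled edge $33'$.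

**Theorem 5 (bipartite case, sharp).** Let $\mathcal F$ be a set of perfect matchings of $K_{n,n}$, equivalently a set of permutations in $S_n$.

* If the union of any two distinct members contains a cycle of length divisible by 4 (equivalently, $\pi^{-1}\sigma$ has an even cycle, meaning a cycle of even length, for all distinct $\pi,\sigma\in\mathcal F$), then $|\mathcal F|\le2^{n-1}$. Equality is attained whenever $n$ is a power of $2$.
* In particular, pairwise $C_4$-creating perfect matchings of $K_{n,n}$ (equivalently, $\pi^{-1}\sigma$ always has a 2-cycle) number at most $2^{n-1}$.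

*Proof.* The equivalences are the correspondence just described. We may assume $\mathcal F\ne\emptyset$.

**Step 1: the kernel, with one ordering per component.** Here the two sides of each component are already distinguished, so we only rotate on the side $[n]$. For $A,B\subseteq[n]$ with $|A|=|B|$ let $w_\pi(A,B)=\operatorname{sgn}(\pi|_A)$ if $\pi(A)=B$, and $0$ otherwise; the sign of the bijection $\pi|_A:A\to B$ is taken as in Definition 4, with the usual order of $[n]$. (The sets $A,B$ need not be disjoint now; neither the definition nor (4) needs that.) We claim
$$\sum_{A,B}x^{|A|}w_\pi(A,B)w_\sigma(A,B)=\prod_{\text{cycles}}\left(1+(-1)^{k-1}x^k\right), \tag{7}$$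
where the product is over the cycles of $\pi^{-1}\sigma$, fixed points included, and $k$ is the length. If $\pi(A)=\sigma(A)=B$, then $\pi^{-1}\sigma(A)=A$, so $A$ is a union of cycles of $\pi^{-1}\sigma$, and by (4) $w_\pi(A,B)w_\sigma(A,B)=\operatorname{sgn}(\pi^{-1}\sigma|_A)$, the product of $(-1)^{k-1}$ over the cycles in $A$. Conversely, every union $A$ of cycles satisfies $\sigma(A)=\pi(A)$, and $B=\pi(A)$ is then determined. So each cycle is either unused, with contribution $1$, or used, with contribution $(-1)^{k-1}x^k$.

**Step 2: average over $x=\pm1$.** As before, this keeps exactly the terms with $|A|$ even. At $x=-1$ every factor in (7) is $1+(-1)^{k-1}(-1)^k=0$. So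
$$\sum_{\substack{A,B\\|A|\text{ even}}}w_\pi(A,B)w_\sigma(A,B)=\tfrac12\prod_{\text{cycles}}\left(1+(-1)^{k-1}\right).$$
This is $0$ if $\pi^{-1}\sigma$ has an even cycle. If $\pi=\sigma$, there are $n$ cycles of length 1 and the value is $\frac12\,2^n=2^{n-1}$.

**Step 3: the bound.** All weights are $1$, and $w_\pi(\emptyset,\emptyset)=1$ for all $\pi$. Lemma 1 gives $|\mathcal F|\le2^{n-1}$. The second bullet follows, because a 2-cycle is an even cycle.

**Step 4: equality for $n=2^m$.** The exponent of $2$ in $n!$ is $\sum_{j\ge1}\lfloor n/2^j\rfloor=2^{m-1}+2^{m-2}+\dots+1=2^m-1=n-1$. So by Sylow's theorem $S_n$ has a subgroup of order $2^{n-1}$; let $\mathcal F$ be this subgroup. For distinct $\pi,\sigma\in\mathcal F$, $\pi^{-1}\sigma$ is a nonidentity element of 2-power order. All its cycle lengths are powers of $2$, and at least one is greater than $1$, hence even. $\square$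

For $n=4$ the family in Step 4 can be taken to be the dihedral group generated by $(1\,2\,3\,4)$ and $(1\,3)$, which has order $8=2^3$. The members $\mathrm{id}$ and $(1\,2\,3\,4)$ have $\pi^{-1}\sigma=(1\,2\,3\,4)$, so their union is a single 8-cycle. This family therefore shows equality in the first bullet, but it is not pairwise $C_4$-creating.
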